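# Placing every parent to the left of its children: the exact price in tree arrangements

## 1. Linear arrangements, rooted and unrooted

Throughout, $T=(V,E)$ is a tree with $n=|V|$ vertices, and each edge carries a weight.

**Definition (linear arrangement, cost).** A *linear arrangement* of $T$ is a bijection $\sigma:V\to\{1,\dots,n\}$. Its *cost*, or total edge length, for the weights $w$ is
$$c(\sigma,T)=\sum_{\{u,v\}\in E} w(\{u,v\})\,|\sigma(u)-\sigma(v)|.$$
The Minimum Linear Arrangement problem (MinLA) asks for $\mathrm{OPT}(T)=\min_\sigma c(\sigma,T)$.

We write an arrangement as the list of vertices from left to right. When the weights vary and the tree does not, we write $c(\sigma,w)$ and $\mathrm{OPT}(T,w)$.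

*Example.* Let $T$ be the star with center $z$ and leaves $x,y,t$, all weights $1$. The arrangement $z\,x\,y\,t$ costs $1+2+3=6$, and $x\,z\,y\,t$ costs $1+1+2=4$. No arrangement costs less, since at most two leaves are at distance $1$ from $z$. So $\mathrm{OPT}(T)=4$.

**Definition (rooted tree, descendants).** Choose a root $r$. For $v\ne r$ let $p(v)$ be the parent of $v$, the next vertex on the path from $v$ to $r$. Let $\mathrm{desc}(v)$ be the set of descendants of $v$, *including* $v$. Each edge is $\{v,p(v)\}$ for exactly one $v\neq r$, so we write $w(v):=w(\{v,p(v)\})$.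

*Example.* On the path $r - a - b$ rooted at $r$, $\mathrm{desc}(a)=\{a,b\}$, $w(a)$ is the weight of $\{a,r\}$, and $w(b)$ is the weight of $\{a,b\}$.

**Definition (parent-respecting arrangement).** An arrangement $\sigma$ is *parent-respecting* if $\sigma(p(v))<\sigma(v)$ for every $v\ne r$. Let $\mathrm{OPT}_r(T)$ be the minimum of $c(\sigma,T)$ over the parent-respecting arrangements.

*Example.* Root the unit star above at its center $z$. Parent-respecting means that $z$ comes first, so every such arrangement costs $1+2+3=6$ and $\mathrm{OPT}_z(T)=6$. In general the root is always first, because every other vertex lies to the right of its ancestors.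

Adolphson and Hu gave an algorithm that computes an optimal parent-respecting arrangement of a rooted weighted tree. Since $\mathrm{OPT}_r$ is a minimum over fewer arrangements, $\mathrm{OPT}_r(T)\ge\mathrm{OPT}(T)$. We ask how much is lost. Conjecture 3.3 of "Minimum Linear Arrangement revisited" says: the loss is at most a factor of two. That is, for every tree $T$ with positive edge weights and every root $r$,
$$\mathrm{OPT}_r(T)\le 2\,\mathrm{OPT}(T).$$
Is this true, and if so, is $2$ the right number?

## 2. Paths, three vertices, and stars by hand

**A path rooted at an end.** Listing the vertices in path order, root first, is parent-respecting and gives every edge length $1$. No edge can be shorter, so $\mathrm{OPT}_r=\mathrm{OPT}$ for all weights.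

**Three vertices, root in the middle.** Let $r$ have two children $a,b$ with weights $\alpha\ge\beta>0$. The arrangement $a\,r\,b$ gives $\mathrm{OPT}=\alpha+\beta$. With $r$ first, the best order is $r\,a\,b$, so $\mathrm{OPT}_r=\alpha+2\beta$. The ratio is $1+\frac{\beta}{\alpha+\beta}\le\frac32$, with equality exactly for $\alpha=\beta$.

**The unit star rooted at its center.** Here $\mathrm{OPT}_r=1+2+\dots+(n-1)$. With the center in a middle position the distances to the leaves are $1,1,2,2,3,\dots$, so the $i$-th smallest distance is $\lceil i/2\rceil$. At most two leaves lie at any given distance, so this is optimal. For $n=3,4,5$ the ratios are $\frac32$, $\frac64=\frac32$, $\frac{10}{6}=\frac53$. The general value comes from two sums: for $k\ge1$,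
$$\sum_{i\le k}i=\frac{k(k+1)}2,\qquad \sum_{i\le k}\lceil i/2\rceil=\Bigl\lfloor\frac{(k+1)^2}4\Bigr\rfloor.$$
For the second, if $k=2m-1$ the sum is $2(1+\dots+(m-1))+m=m^2$. If $k=2m$ it is $m^2+m=\lfloor\frac{(2m+1)^2}{4}\rfloor$. Now put
$$R_n:=2-\frac1{\lceil n/2\rceil}\qquad(n\ge1),$$
so $R_1=R_2=1$, $R_3=R_4=\frac32$, $R_5=R_6=\frac53$. The sequence is nondecreasing and less than $2$, with $R_{2m-1}=R_{2m}<R_{2m+1}$. For all $k\ge1$,
$$\frac{k(k+1)}2=R_{k+1}\Bigl\lfloor\frac{(k+1)^2}4\Bigr\rfloor. \tag{1}$$
Indeed, if $k+1=2m$, both sides are $m(2m-1)=(2-\frac1m)m^2$. If $k+1=2m+1$, both sides are $m(2m+1)=(2-\frac1{m+1})\,m(m+1)$. With $k=n-1$, (1) says that the ratio for the unit star on $n\ge2$ vertices is exactly $R_n$.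

## 3. The constant $R_n$ is right for every tree

We allow zero weights in the first theorem. The proof is by induction and needs this extra room.

**Theorem A.** For every tree $T$ on $n$ vertices with weights $w\ge0$ and every root $r$,
$$\mathrm{OPT}_r(T)\le R_n\,\mathrm{OPT}(T).$$
In particular $\mathrm{OPT}_r(T)\le2\,\mathrm{OPT}(T)$, strictly if $n\ge2$ and all weights are positive. So Conjecture 3.3 holds.

**Theorem B (sharpness and equality cases).** $R_n$ cannot be lowered for any $n\ge2$. For $n\ge3$ and positive weights, $\mathrm{OPT}_r(T)=R_n\,\mathrm{OPT}(T)$ holds if and only if both of the following hold.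

* (E1) The subtrees hanging from the children of $r$ can be split into two groups $G_1,G_2$ with $\lfloor\frac{n-1}2\rfloor$ and $\lceil\frac{n-1}2\rceil$ vertices in total, respectively.
* (E2) There are $\rho>0$ and $\rho(\cdot)>0$ on $V\setminus\{r\}$ with $w(v)=\sum_{u\in\mathrm{desc}(v)}\rho(u)$ for all $v\ne r$. Here either $\rho(u)=\rho$ for all $u$, or $n$ is even and $\rho(u)=\rho$ for all $u$ except one leaf $x\in G_2$, with $0<\rho(x)<\rho$.

**Theorem C (weight-free version).** For every tree $T$ on $n$ vertices, root $r$ and arrangement $\sigma$, there is a random parent-respecting arrangement $\tau$ with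
$$\mathbb E[\tau(v)-\tau(p(v))]\le R_n\,|\sigma(v)-\sigma(p(v))|\qquad\text{for every }v\ne r.$$

*Examples.* For $n=2$ we have $R_2=1$ and equality always holds in Theorem A. For Theorem B, take the path on five vertices rooted at its middle, with weight $2$ on the two edges at $r$ and $1$ on the outer edges. Then (E1) holds with two groups of size $2$, and (E2) holds with $\rho(\cdot)=1$. The path order costs $2+2+1+1=6$, the minimum possible. We shall see in Lemma 1 that every parent-respecting arrangement costs $1+2+3+4=10$ here, and $\frac{10}6=R_5$. For Theorem C, take $\sigma=a\,r\,b$ with root $r$: the uniform choice between $r\,a\,b$ and $r\,b\,a$ gives both edges expected length $\frac32=R_3$.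

## 4. Folding an optimal arrangement at the root

A natural first attempt is to take an optimal $\sigma$ and fold the line at $r$: list the vertices by increasing distance $d(v)=|\sigma(v)-\sigma(r)|$, left before right in a tie. Call the result $\tau$.

Suppose $\sigma$ is *monotone along root paths*: walking from $r$ to any vertex, the positions in $\sigma$ only increase or only decrease. Then folding works. Take $v\neq r$ with parent $p=p(v)$. Then $d(p)<d(v)$, so $\tau$ is parent-respecting, and $v$ lies on the same side of $r$ as $p$ (or $p=r$). The number $\tau(v)-\tau(p)$ counts the vertices $u$ with $\tau(p)<\tau(u)\le\tau(v)$. On the side of $v$ there are $d(v)-d(p)$ of them. On the other side they have either $d(p)\le d(u)<d(v)$ (if $v$ is on the left) or $d(p)<d(u)\le d(v)$ (if $v$ is on the right), so there are at most $d(v)-d(p)$. Hence each edge is stretched by a factor of at most $2$.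

The attempt stops at the assumption of monotonicity. Take the star with center $z$ and leaves $r,x,y$, rooted at the leaf $r$, with $w(z)=\frac12$ and $w(x)=w(y)=1$. Call it $S$; we shall use it again. The distances from $z$ to the leaves are $1,1,2$ if $z$ is interior and $1,2,3$ if it is at an end. So the minimum is $1+1+\frac12\cdot2=3$, attained only when $r$ is the leaf at distance $2$. Thus every optimal arrangement is, up to reflection and exchange of $x$ and $y$,
$$x\;z\;y\;r .$$
The path $r,z,y$ goes left and then back right. Folding gives $r\,y\,z\,x$, where $y$ stands before its parent $z$. So in $S$ the fold of *every* optimal arrangement violates the constraint, and nothing so far controls the cost of a repair.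

## 5. Weights that come from demands toward the root

To get past this point, we first ask for which weights it costs nothing to pretend that optimal arrangements are monotone.

**Definition (demand weights).** Given $\rho:V\setminus\{r\}\to\mathbb R$, let $w_\rho(v):=\sum_{u\in\mathrm{desc}(v)}\rho(u)$ for $v\ne r$. We call $\rho(u)$ the *demand* of $u$: each $u$ sends an amount $\rho(u)$ along its path to the root, and $w_\rho(v)$ is the total amount on the edge $\{v,p(v)\}$.

*Example.* On $r-a-b$ with $\rho(a)=2$, $\rho(b)=1$ we get $w_\rho(a)=3$, $w_\rho(b)=1$.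

Let $\rho_{(1)}\ge\dots\ge\rho_{(n-1)}$ be the sorted values of $\rho$. We recall the rearrangement inequality: a sum of products of two finite real sequences, paired in some order, is smallest when one is sorted increasingly and the other decreasingly. We need one remark on equality. If $\rho(x)<\rho(y)$ and $d(x)<d(y)$, exchanging $d(x)$ and $d(y)$ lowers $\sum\rho(v)d(v)$ by $(\rho(x)-\rho(y))(d(x)-d(y))>0$. So at the minimum, $\rho(x)<\rho(y)$ implies $d(x)\ge d(y)$.

**Lemma 1 (costs of demand weights).** Let $\rho\ge0$.

1. For every arrangement $\sigma$, $\;c(\sigma,w_\rho)\ge\sum_{v\ne r}\rho(v)|\sigma(v)-\sigma(r)|\ge\sum_{i=1}^{n-1}\rho_{(i)}\lceil i/2\rceil$.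
2. If $\sigma$ is monotone along root paths, the first inequality is an equality.
3. If $\tau$ is parent-respecting, then $c(\tau,w_\rho)=\sum_{v\neq r}\rho(v)(\tau(v)-1)\ge\sum_i\rho_{(i)}\,i$. The value $\sum_i\rho_{(i)}i$ is attained if the non-root vertices appear in $\tau$ in order of nonincreasing $\rho$.

*Proof.* Exchange the order of summation:
$$c(\sigma,w_\rho)=\sum_{v\ne r}\ \sum_{u\in\mathrm{desc}(v)}\rho(u)\,|\sigma(v)-\sigma(p(v))|=\sum_{u\ne r}\rho(u)\,\ell_\sigma(u),$$
where $\ell_\sigma(u)$ is the sum of $|\sigma(y)-\sigma(p(y))|$ over the edges $\{y,p(y)\}$ of the path from $u$ to $r$. By the triangle inequality $\ell_\sigma(u)\ge|\sigma(u)-\sigma(r)|$, with equality exactly when $\sigma$ is monotone along that path. This gives the first inequality in 1, and also 2.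

At most $2d$ vertices other than $r$ have distance at most $d$ from $\sigma(r)$. So the $i$-th smallest distance $d_i$ satisfies $i\le2d_i$, that is, $d_i\ge\lceil i/2\rceil$. By the rearrangement inequality, $\sum_v\rho(v)|\sigma(v)-\sigma(r)|\ge\sum_i\rho_{(i)}d_i\ge\sum_i\rho_{(i)}\lceil i/2\rceil$.

For 3, a parent-respecting $\tau$ increases along root paths and has $\tau(r)=1$, so part 2 gives the formula. The numbers $\tau(v)-1$ are $1,\dots,n-1$, so rearrangement gives the bound. If $\tau$ lists the demands in nonincreasing order, the $i$-th non-root vertex has demand $\rho_{(i)}$ and the cost is $\sum_i\rho_{(i)}i$. $\square$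

**Lemma 2 (comparing the two sums).** Let $\rho_{(1)}\ge\dots\ge\rho_{(n-1)}\ge0$, $\rho_{(n)}:=0$, and $a_k:=\rho_{(k)}-\rho_{(k+1)}\ge0$. Then
$$\sum_{i=1}^{n-1}\rho_{(i)}\,i\le R_n\sum_{i=1}^{n-1}\rho_{(i)}\lceil i/2\rceil, \tag{2}$$
and equality holds if and only if $a_k=0$ for every $k\le n-1$ with $R_{k+1}<R_n$.

*Proof.* Since $\rho_{(i)}=\sum_{k\ge i}a_k$, Abel summation gives $\sum_i\rho_{(i)}s_i=\sum_k a_k\sum_{i\le k}s_i$ for any numbers $s_i$. Use it twice, with (1) in between:
$$\sum_i\rho_{(i)}i=\sum_{k=1}^{n-1}a_k\frac{k(k+1)}2=\sum_{k=1}^{n-1}a_kR_{k+1}\Bigl\lfloor\frac{(k+1)^2}4\Bigr\rfloor\le R_n\sum_{k=1}^{n-1}a_k\Bigl\lfloor\frac{(k+1)^2}4\Bigr\rfloor=R_n\sum_i\rho_{(i)}\lceil i/2\rceil .$$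
The two middle sums differ by $\sum_ka_k(R_n-R_{k+1})\lfloor\frac{(k+1)^2}4\rfloor$, a sum of nonnegative terms in which the floor is at least $1$. This gives the equality condition. $\square$

So Theorem A holds for $w=w_\rho$ whenever $\rho\ge0$ is *nonincreasing along paths away from $r$*: order the vertices by nonincreasing $\rho$, parents before children among ties. This is parent-respecting, and Lemmas 1 and 2 compare it with $\mathrm{OPT}$.

Which weights have this form? Put
$$q(v):=w(v)-\sum_{c\text{ child of }v}w(c),\qquad q(S):=\sum_{v\in S}q(v).$$
Summing over $\mathrm{desc}(v)$, each $w(u)$ with $u\in\mathrm{desc}(v)$, $u\ne v$, occurs once with sign $+$ (from $u$) and once with sign $-$ (from $p(u)$). Hence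
$$q(\mathrm{desc}(v))=w(v). \tag{3}$$
So $w=w_q$ for every $w$, and $q$ is the only demand function that gives $w$. The trouble is that $q$ may be negative or may increase away from the root. On $r-a-b$ with $w(a)=w(b)=1$ we have $q(a)=0<q(b)=1$. In the star $S$, $q(x)=q(y)=1$ but $q(z)=\frac12-2=-\frac32$.

The remedy is to average $q$ over connected blocks, so that the averages are nonnegative and nonincreasing away from $r$. The averaged demands give a part $w_1$ of the weights. The remainder $w-w_1$ must be treated separately, and two things make that possible:

* if the blocks are chosen well, the remainder is nonnegative and lives *inside* the blocks, which are smaller trees, so induction applies to it;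
* the demand is constant on a block, so $w_1$ does not care about the order inside a block, and that order is free to serve the remainder.

## 6. Blocks of maximal average demand

Fix $T$, $r$, $w\ge0$, and $n\ge2$.

**Definition (piece).** For $b\ne r$, a *piece at $b$* is a connected set $B\subseteq\mathrm{desc}(b)$ with $b\in B$.

*Example.* In $S$ the pieces at $z$ are $\{z\},\{z,x\},\{z,y\},\{z,x,y\}$. The ratios $q(B)/|B|$ are $-\frac32,-\frac14,-\frac14,\frac16$.

**Definition (blocks).** Start with a queue that contains the children of $r$. Take some $b$ from the queue. Among the finitely many pieces at $b$ choose one, $B$, that maximizes $q(B)/|B|$. Call $B$ a *block* with *top* $b_B:=b$ and *value* $\rho_B:=q(B)/|B|$. Add to the queue all children of vertices of $B$ that are not in $B$. Repeat until the queue is empty.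

At all times the sets $\mathrm{desc}(b)$, for $b$ in the queue, partition the vertices of $V\setminus\{r\}$ not yet assigned. This holds at the start. When $B$ is removed from $\mathrm{desc}(b)$, what is left is the disjoint union of the sets $\mathrm{desc}(c)$ over the children $c\notin B$ of vertices of $B$, because $B$ is connected and contains $b$. So the blocks partition $V\setminus\{r\}$. Put $\rho(v):=\rho_B$ for $v\in B$. Ties may be broken in any way.

*Examples.* In $S$ there is one block, $\{z,x,y\}$, with value $\frac16$. On $r-a-b$ with $w(a)=3$, $w(b)=1$ we have $q(a)=2$, $q(b)=1$. The pieces at $a$ have ratios $2$ for $\{a\}$ and $\frac32$ for $\{a,b\}$. So $\{a\}$ is a block, $b$ enters the queue, and $\{b\}$ is the second block, with value $1$. With $w(a)=w(b)=1$ the ratios are $0$ and $\frac12$, and the only block is $\{a,b\}$, with value $\frac12$.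

Two observations about a block $B$. If $v\in B$ is not the top, then $p(v)\in B$, since $B$ is connected and contains its top, an ancestor of $v$. If $v$ is the top, then $p(v)\notin B$.

**Lemma 3 (properties of the blocks).**

1. $\rho_B\ge0$, and $\rho_B>0$ if all weights are positive.
2. If the top of block $B'$ has its parent in block $B$, then $\rho_{B'}\le\rho_B$. Hence $\rho$ is nonincreasing along paths away from $r$.
3. Let $w_1:=w_\rho$, that is, $w_1(v)=\sum_{u\in\mathrm{desc}(v)}\rho(u)$, and $w'(v):=w(v)-w_1(v)$. Then $w'(v)\ge0$ for all $v\ne r$, and $w'(v)=0$ if $v$ is the top of a block.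

*Proof.*

**Part 1: compare with the whole subtree.** Let $b$ be the top of $B$. The set $\mathrm{desc}(b)$ is a piece at $b$, and $q(\mathrm{desc}(b))=w(b)$ by (3). By maximality $\rho_B\ge w(b)/|\mathrm{desc}(b)|$, which is $\ge0$, and $>0$ for positive weights.

**Part 2: compare with the union.** $B\cup B'$ is a piece at the top of $B$. Its ratio is the mean of $\rho_B$ and $\rho_{B'}$ with weights $|B|$ and $|B'|$. If $\rho_{B'}>\rho_B$, this mean would exceed $\rho_B$, contrary to maximality of $B$. Along a path away from $r$, $\rho$ is constant inside a block, and a new block is entered only through its top, so $\rho$ never increases.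

**Part 3: cut $B$ at $v$.** Let $v\in B$ and $B_v:=B\cap\mathrm{desc}(v)$. The only edge between $\mathrm{desc}(v)$ and its complement is $\{v,p(v)\}$. So a connected set that meets $\mathrm{desc}(v)$ without containing $v$ lies inside $\mathrm{desc}(v)$. Therefore $\mathrm{desc}(v)$ is the disjoint union of $B_v$ and some whole blocks $B''$. Each whole block satisfies $q(B'')=\rho_{B''}|B''|=\sum_{u\in B''}\rho(u)$. Using (3) and canceling the whole blocks,
$$w'(v)=q(\mathrm{desc}(v))-\sum_{u\in\mathrm{desc}(v)}\rho(u)=q(B_v)-\rho_B|B_v|.$$
If $v$ is the top of $B$, then $B_v=B$ and $w'(v)=q(B)-\rho_B|B|=0$. Otherwise $B\setminus B_v$ contains the top of $B$. It is connected, because from each of its vertices the path up to the top stays in $B$ and outside $\mathrm{desc}(v)$. So it is a piece at the top, and maximality gives $q(B\setminus B_v)\le\rho_B|B\setminus B_v|$. Subtract this from $q(B)=\rho_B|B|$ to get $q(B_v)\ge\rho_B|B_v|$, that is, $w'(v)\ge0$. $\square$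

By part 3, $w'(v)$ can be nonzero only if $v$ is not a top, and then $\{v,p(v)\}$ lies inside a block. For each block $B$ let $w'_B\ge0$ be the restriction of $w'$ to the edges of the tree $T[B]$ induced on $B$, rooted at $b_B$. Extended by zero to all edges of $T$, these satisfy
$$w=w_1+\sum_Bw'_B. \tag{4}$$

*Example.* In $S$: $w_1(z)=\frac12$, $w_1(x)=w_1(y)=\frac16$, so $w'(z)=0$ and $w'(x)=w'(y)=\frac56$. The remainder lives on the path $x-z-y$ rooted at its middle.

## 7. One lower bound and one upper bound with matching terms

The next lemma bounds $\mathrm{OPT}$ from below by treating the parts of (4) separately.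

**Lemma 4 (lower bound).** $\displaystyle \mathrm{OPT}(T,w)\ge\sum_{i=1}^{n-1}\rho_{(i)}\lceil i/2\rceil+\sum_B\mathrm{OPT}(T[B],w'_B).$

*Proof.* Let $\sigma$ be any arrangement. By (4), $c(\sigma,w)=c(\sigma,w_1)+\sum_Bc(\sigma,w'_B)$. By Lemma 3(1) we may apply Lemma 1(1), so $c(\sigma,w_1)\ge\sum_i\rho_{(i)}\lceil i/2\rceil$. For a block $B$, replace the positions $\sigma(v)$, $v\in B$, by their ranks $1,\dots,|B|$. The positions are distinct integers, so distances do not increase, and the result is an arrangement of $T[B]$. Hence $c(\sigma,w'_B)\ge\mathrm{OPT}(T[B],w'_B)$. Add these bounds and minimize over $\sigma$. $\square$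

For the upper bound we need one arrangement that does well for all parts of (4) at once. The constancy of $\rho$ on blocks makes this possible.

**Lemma 5 (upper bound).** $\displaystyle \mathrm{OPT}_r(T,w)\le\sum_{i=1}^{n-1}\rho_{(i)}\,i+\sum_B\mathrm{OPT}_{b_B}(T[B],w'_B).$

*Proof.*

**Step 1: the arrangement.** Place $r$ first. Then place the blocks contiguously, in order of nonincreasing $\rho_B$, with ties broken by increasing depth of the top (and remaining ties arbitrarily). Inside each block use an optimal parent-respecting arrangement of $(T[B],w'_B)$ rooted at $b_B$. Call the result $\tau$.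

**Step 2: $\tau$ is parent-respecting.** If $v$ is not the top of its block, $p(v)$ is in the same block, is the parent of $v$ in $T[B]$, and precedes $v$. If $v$ is the top of $B'$ and $p(v)=r$, there is nothing to check. Otherwise $p(v)$ lies in a block $B$, and $\rho_B\ge\rho_{B'}$ by Lemma 3(2). The top of $B$ is $p(v)$ or an ancestor of it, so it has smaller depth than $v$. Hence $B$ precedes $B'$, both when $\rho_B>\rho_{B'}$ and in a tie.

**Step 3: its cost.** The non-root vertices appear in order of nonincreasing $\rho$, so $c(\tau,w_1)=\sum_i\rho_{(i)}i$ by Lemma 1(3). Each block occupies consecutive positions, so distances inside it are differences of ranks and $c(\tau,w'_B)=\mathrm{OPT}_{b_B}(T[B],w'_B)$. Sum using (4). $\square$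

*Check on $S$.* The lower bound is $\frac16(1+1+2)+2\cdot\frac56=\frac73\le3=\mathrm{OPT}(S)$. The upper bound is $\frac16(1+2+3)+\frac56(1+2)=\frac72$, the cost of $r\,z\,x\,y$. This equals $\mathrm{OPT}_r(S)$, since $r$ and $z$ must come first and second.

## 8. Induction on the number of vertices: Theorem A

The two bounds have the same shape. We compare the sums over $i$ by Lemma 2 and the sums over $B$ by induction.

For $n=1$ both sides of Theorem A are $0$. Let $n\ge2$ and assume the theorem for smaller trees. Every block has $|B|\le n-1$, since $r$ is in no block, and $w'_B\ge0$, so the induction hypothesis applies to $(T[B],w'_B)$ with root $b_B$. (Some values of $w'_B$ may be zero even if $w>0$, which is why the theorem must allow zero weights.) Hence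
$$\begin{aligned}
\mathrm{OPT}_r(T)&\le\sum_i\rho_{(i)}\,i+\sum_B\mathrm{OPT}_{b_B}(T[B],w'_B)\\
&\le R_n\sum_i\rho_{(i)}\lceil i/2\rceil+\sum_BR_{|B|}\,\mathrm{OPT}(T[B],w'_B)\\
&\le R_n\Bigl[\sum_i\rho_{(i)}\lceil i/2\rceil+\sum_B\mathrm{OPT}(T[B],w'_B)\Bigr]\\
&\le R_n\,\mathrm{OPT}(T).
\end{aligned}\tag{5}$$
The first line is Lemma 5, the second is (2) together with the induction hypothesis, the third uses $R_{|B|}\le R_n$, and the last is Lemma 4. The factors do not multiply from one level of the induction to the next: costs are additive over (4), and each part is compared only with its own counterpart.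

Since $R_n<2$, we get $\mathrm{OPT}_r(T)\le2\,\mathrm{OPT}(T)$. If $n\ge2$ and the weights are positive, then $\mathrm{OPT}(T)>0$, so the inequality is strict. This proves Theorem A and Conjecture 3.3. $\square$

## 9. Trees that attain $R_n$: Theorem B

**Sharpness.** By Section 2, the unit star on $n\ge2$ vertices rooted at its center has $\mathrm{OPT}_r=\frac{n(n-1)}2$ and $\mathrm{OPT}=\lfloor\frac{n^2}4\rfloor>0$, so by (1) its ratio is exactly $R_n$. As $R_n\to2$, the number $2$ is the best constant independent of $n$.

Now let $n\ge3$ and $w>0$.

**Sufficiency, step 1: bound both optima by the two sums.** Assume (E1) and (E2), so $w=w_\rho$ for the given $\rho(\cdot)$. By Lemma 1(3), $\mathrm{OPT}_r\ge\sum_i\rho_{(i)}i$. For $\mathrm{OPT}$, put $G_1$ and $G_2$ on the two sides of $r$. Order each outward from $r$ with parents before children, with the exceptional leaf $x$, if present, last on the $G_2$ side; this is possible because $x$ has no children. Each root path stays on one side, so this $\sigma$ is monotone along root paths, and Lemma 1(2) gives the cost $\sum_v\rho(v)|\sigma(v)-\sigma(r)|$. By the sizes of the groups,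 the sorted distances are $\lceil i/2\rceil$, $i=1,\dots,n-1$. If all demands are equal, the cost is $\sum_i\rho_{(i)}\lceil i/2\rceil$. If $x$ is present, then $n$ is even and $|G_2|=\frac n2$, so $x$ is at the largest distance $\frac n2$. As the other demands are equal, the cost is again $\sum_i\rho_{(i)}\lceil i/2\rceil$. So $\mathrm{OPT}\le\sum_i\rho_{(i)}\lceil i/2\rceil$.

**Sufficiency, step 2: the ratio of the sums is $R_n$.** If $\rho(\cdot)$ is constant, this is (1) with $k=n-1$. If $x$ is present, then
$$\sum_i\rho_{(i)}i=\rho\,\frac{n(n-1)}2-(\rho-\rho(x))(n-1),\qquad\sum_i\rho_{(i)}\lceil i/2\rceil=\rho\,\frac{n^2}4-(\rho-\rho(x))\frac n2 .$$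
For even $n$ we have $R_n=2-\frac2n$, so $R_n\frac n2=n-1$ and $R_n\frac{n^2}4=\frac{n(n-1)}2$. Thus the first sum is $R_n$ times the second. In both cases $\mathrm{OPT}_r\ge R_n\,\mathrm{OPT}$, and Theorem A gives equality.

*Example.* The star with center $r$ and weights $1,1,t$, $0<t<1$, has $n=4$, $\mathrm{OPT}_r=3+3t$ and $\mathrm{OPT}=2+2t$; the ratio is $\frac32=R_4$.

**Necessity, step 1: what an optimal arrangement looks like.** Assume $\mathrm{OPT}_r(T)=R_n\,\mathrm{OPT}(T)$. Then all four inequalities in (5) are equalities. Construct the blocks as in Section 6; by Lemma 3(1) all $\rho(v)>0$. Let $\sigma$ be an optimal arrangement and $d(v)=|\sigma(v)-\sigma(r)|$. In the proof of Lemma 4, $c(\sigma,w)$ is a sum of terms each bounded below separately. The total is tight, so each bound is tight; in particular both inequalities of Lemma 1(1) are equalities for $\sigma$ and $w_1$. This has three consequences.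

* Since all $\rho(v)>0$, $\ell_\sigma(v)=d(v)$ for every $v$, so $\sigma$ is monotone along every root path. Thus the subtree of each child of $r$ lies entirely on one side of $r$.
* We have $\sum_v\rho(v)d(v)\ge\sum_i\rho_{(i)}d_i\ge\sum_i\rho_{(i)}\lceil i/2\rceil$ with equality throughout, and $\rho_{(i)}>0$, so the sorted distances are $d_i=\lceil i/2\rceil$. The largest distance is the size of the larger side, so the sides have $\lceil\frac{n-1}2\rceil$ and $\lfloor\frac{n-1}2\rfloor$ vertices. Taking $G_2$ and $G_1$ to be the vertex sets of the larger and the smaller side (in either order if they are equal), we get (E1).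
* By the equality remark on the rearrangement inequality, $\rho(x)<\rho(y)$ implies $d(x)\ge d(y)$.

**Necessity, step 2: the remainder vanishes.** Since $n\ge3$, both sides are nonempty, so $r$ has at least two children. A block lies in the subtree of one child of $r$, so it misses $r$ and another child, and $|B|\le n-2$. As $\lceil\frac{n-2}2\rceil=\lceil\frac n2\rceil-1$, we get $R_{|B|}\le R_{n-2}<R_n$. Equality in the third line of (5) says $\sum_B(R_n-R_{|B|})\,\mathrm{OPT}(T[B],w'_B)=0$, so $\mathrm{OPT}(T[B],w'_B)=0$ for every $B$. Every edge has length at least $1$ in any arrangement, so $w'_B=0$. By (4), $w=w_1$, that is, $w(v)=\sum_{u\in\mathrm{desc}(v)}\rho(u)$.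

**Necessity, step 3: the demands are nearly constant.** The second line of (5) adds (2) and the induction hypotheses, so its equality forces equality in (2). By Lemma 2, $a_k=0$ whenever $R_{k+1}<R_n$, that is, whenever $\lceil\frac{k+1}2\rceil<\lceil\frac n2\rceil$.

If $n$ is odd, this covers all $k\le n-2$, so $\rho_{(1)}=\dots=\rho_{(n-1)}$ and $\rho(\cdot)$ is constant.

If $n$ is even, it covers all $k\le n-3$, so $\rho_{(1)}=\dots=\rho_{(n-2)}=:\rho$, and at most one vertex $x$ has $0<\rho(x)<\rho$. Suppose there is one. A child $y$ of $x$ would have $\rho(y)\le\rho(x)<\rho$ by Lemma 3(2), giving a second exceptional vertex; so $x$ is a leaf. By the third consequence in step 1, $d(x)\ge d(y)$ for all $y\ne r$, so $x$ is at the maximal distance $\frac n2$. The sides have $\frac n2$ and $\frac n2-1$ vertices, so this distance occurs only at the end of the larger side, and $x\in G_2$. This is (E2). $\square$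

## 10. Removing the weights by minimax: Theorem C

Theorem A bounds a sum over edges for each choice of weights. To bound the expected length of every edge at once, we use von Neumann's minimax theorem: for a real matrix $M$ with finitely many rows $\tau$ and columns $v$,
$$\min_\mu\max_v\sum_\tau\mu(\tau)M(\tau,v)=\max_\lambda\min_\tau\sum_v\lambda(v)M(\tau,v),$$
where $\mu$ and $\lambda$ run over the probability distributions on rows and columns.

**Step 1: the game.** If $n=1$ there is nothing to prove. Let $n\ge2$, fix $\sigma$, and put $\ell_v:=|\sigma(v)-\sigma(p(v))|\ge1$. The rows are the parent-respecting arrangements $\tau$, the columns are the vertices $v\ne r$, and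
$$M(\tau,v):=\frac{\tau(v)-\tau(p(v))}{\ell_v}.$$

**Step 2: bound the right-hand side by Theorem A.** Given $\lambda$, define weights $w(v):=\lambda(v)/\ell_v\ge0$. For parent-respecting $\tau$ we have $\sum_v\lambda(v)M(\tau,v)=c(\tau,w)$, and $c(\sigma,w)=\sum_v\lambda(v)=1$. Therefore
$$\min_\tau\sum_v\lambda(v)M(\tau,v)=\mathrm{OPT}_r(T,w)\le R_n\,\mathrm{OPT}(T,w)\le R_n\,c(\sigma,w)=R_n .$$
Some $\lambda(v)$ may vanish, so this again uses Theorem A for nonnegative weights.

**Step 3: read off $\mu$.** By the minimax theorem there is a distribution $\mu$ on parent-respecting arrangements with $\sum_\tau\mu(\tau)M(\tau,v)\le R_n$ for every $v\ne r$. If $\tau$ is drawn from $\mu$, this says $\mathbb E[\tau(v)-\tau(p(v))]\le R_n\,\ell_v$ for every $v\ne r$, which is Theorem C. $\square$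

Theorem C also gives back the inequality of Theorem A: take $\sigma$ optimal for $w$, multiply the bound for $v$ by $w(v)$, and sum. The expected cost of $\tau$ is then at most $R_n\,\mathrm{OPT}(T,w)$, so some parent-respecting arrangement costs at most that much.
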